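# Proper $\mathbb G_a$-actions on affine space with infinitely generated invariant rings

## 1. Counterexamples on $\mathbb C^6$ and on $\mathbb C^8$, and a retraction statement

**Theorem 1.** Let $B=\mathbb C[x_1,x_2,y_1,y_2,y_3,w]$, put $x_3:=1+x_1^3y_2-x_2^3y_1$, and let $D$ be the derivation of $B$ with
$$Dx_1=Dx_2=0,\quad Dy_1=x_1^3,\quad Dy_2=x_2^3,\quad Dy_3=x_3^3,\quad Dw=h:=(x_1x_2x_3)^2 .$$
Then $D$ is a triangular locally nilpotent derivation whose $\mathbb G_a$-action on $\mathbb C^6$ is fixed point free, locally trivial and proper, and $A=\ker D$ is not finitely generated. Consequently, for every $n\ge 6$ there is such an action on $\mathbb C^n$ with invariant ring not finitely generated. For $n\le 3$ every $\mathbb G_a$-action on $\mathbb C^n$ has a finitely generated invariant ring.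

**Theorem 2.** On $\mathbb C[x_1,x_2,x_3,x_4,s,t,u,v]$ put $p=x_1x_4-x_2x_3$ and
$$D=x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)^3\partial_s+s\,\partial_t+t\,\partial_u+(1+p)^2\partial_v .$$
Then $D$ is a (triangular) locally nilpotent derivation, its action on $\mathbb C^8$ is fixed point free, locally trivial and proper, and $\ker D$ is not finitely generated.

**Proposition 3.** Let $\Delta$ be any locally nilpotent derivation of $B=\mathbb C[z_1,\dots,z_m]$. On $B[x_1,\dots,x_5]$ let
$$D=x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)\partial_{x_5}+\Delta,\qquad p=x_1x_4-x_2x_3 .$$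
Then $D$ is a locally nilpotent derivation whose action on $\mathbb C^{m+5}$ is locally trivial, fixed point free and proper. If $\ker D$ is finitely generated, then so is $\ker\Delta$. More precisely, $\ker\Delta$ is a retract of $(\ker D)^{SL_2}$, for the $SL_2$-action described in Section 4.

These statements answer a question posed by Deveney and Finston: does every fixed point free (respectively, proper) $\mathbb G_a$-action on $\mathbb C^n$ have a finitely generated ring of invariants? The answer is no in both cases. Theorem 2 has a short proof that quotes a published example in dimension 5. Theorem 1 uses fewer variables, and the proof of its failure of finite generation is self-contained. The dimensions $n=4,5$ are not decided here.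

Throughout, "finitely generated" means finitely generated as a $\mathbb C$-algebra.

## 2. Derivations, slices, and a criterion for properness

Let $B=\mathbb C^{[n]}$ be a polynomial ring in $n$ variables over $\mathbb C$.

**Definition (locally nilpotent derivation).** A $\mathbb C$-derivation $D$ of a ring $B$ is *locally nilpotent* if for each $b\in B$ some power $D^k$ kills $b$. By the Leibniz rule the elements killed by a power of $D$ form a subalgebra, so it is enough to check generators. A derivation of $\mathbb C[z_1,\dots,z_n]$ is *triangular* if $Dz_i\in\mathbb C[z_1,\dots,z_{i-1}]$ for all $i$. A triangular derivation is locally nilpotent: if $D$ is locally nilpotent on $\mathbb C[z_1,\dots,z_{i-1}]$, then some power of $D$ kills $Dz_i$, hence a power kills $z_i$.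

An algebraic action of $\mathbb G_a=(\mathbb C,+)$ on $\mathbb C^n$ corresponds to a locally nilpotent derivation $D$ of $B$ through
$$b(\lambda\cdot x)=\bigl(\exp(\lambda D)b\bigr)(x)=\sum_k\frac{\lambda^k}{k!}(D^kb)(x).$$
The invariant ring is $\ker D$. A point $x$ is fixed exactly when $(D^kb)(x)=0$ for all $b$ and all $k\ge1$, which is the same as $(Db)(x)=0$ for all $b$. So, by the Nullstellensatz, the action is *fixed point free* if and only if $D(B)$ generates the unit ideal of $B$.

**Definition (proper, locally trivial).** The action is *proper* if the morphism $\mathbb G_a\times\mathbb C^n\to\mathbb C^n\times\mathbb C^n$, $(\lambda,x)\mapsto(x,\lambda\cdot x)$, is proper. It is *locally trivial* if $\mathbb C^n$ is covered by invariant open sets that are equivariantly isomorphic to $V\times\mathbb G_a$, with $\mathbb G_a$ translating the second factor.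

*Example: a fixed point free action that is not proper.* On $\mathbb C[x,y,z,w]$ let $Dx=0$, $Dy=x$, $Dz=y$, $Dw=1+y^2-2xz$. This is triangular. The ideal $(x,y,1+y^2-2xz)$ is the unit ideal, so there is no fixed point. Since $D(y^2-2xz)=2xy-2xy=0$,
$$\lambda\cdot(x,y,z,w)=\bigl(x,\;y+\lambda x,\;z+\lambda y+\tfrac{\lambda^2}{2}x,\;w+\lambda(1+y^2-2xz)\bigr).$$
For $\lambda\neq0$ the point $(-2i/\lambda,\,i,\,0,\,0)$ is carried by $\lambda$ to $(-2i/\lambda,\,-i,\,0,\,0)$. Let $\lambda=1,2,3,\dots$. The pairs $(x,\lambda\cdot x)$ stay in a compact set while $\lambda$ is unbounded. A proper morphism has compact preimages of compact sets, so this action is not proper.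

**Lemma 4 (slices).** Let $D$ be a locally nilpotent derivation of a $\mathbb C$-algebra $B$ and let $s\in B$ satisfy $Ds=1$ (a *slice*). Then $B=(\ker D)[s]$ is a polynomial ring in $s$ over $\ker D$, and $\ker D\cong B/sB$.

*Proof.* Since $\exp(\lambda D)$ is a ring homomorphism $B\to B[\lambda]$, substituting $\lambda=-s$ gives a ring homomorphism $\rho(b)=\sum_k\frac{(-s)^k}{k!}D^kb$. The sum for $D\rho(b)$ telescopes to $0$, so $\rho$ maps into $\ker D$, and it is the identity there. Moreover
$$\sum_k\frac{s^k}{k!}\rho(D^kb)=\sum_m D^mb\sum_{j+k=m}\frac{s^k(-s)^j}{k!\,j!}=\sum_m\frac{(s-s)^m}{m!}D^mb=b,$$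
so $B=(\ker D)[s]$. If $\sum_{k\le d}a_ks^k=0$ with $a_k\in\ker D$, applying $D^d$ gives $d!\,a_d=0$; hence $s$ is transcendental over $\ker D$. Finally $\rho(s)=s-s=0$, so the kernel of $\rho$ is $sB$. $\square$

If $D\ne0$ on $B=\mathbb C^{[n]}$, a *local slice* exists: take $b$ with $Db\ne0$ and $m\ge1$ with $D^mb\neq0=D^{m+1}b$, and put $g=D^{m-1}b$, $f=Dg\in\ker D$. Then $g/f$ is a slice on $B[1/f]$. The kernel of $D$ on $B[1/f]$ is $(\ker D)[1/f]$, because $D(b/f^k)=Db/f^k$. So $\ker D$ has transcendence degree $n-1$.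

**Lemma 5.** Let $D$ be a locally nilpotent derivation of $B=\mathbb C^{[n]}$. Suppose there are $g_1,\dots,g_r\in B$ with $f_i:=Dg_i\in\ker D$ and $(f_1,\dots,f_r)B=B$. Then the action is fixed point free, locally trivial and proper.

*Proof.* The ideal generated by $D(B)$ contains all $f_i$, so it is $B$ and there are no fixed points. Where $f_i\ne0$, an invariant open set, $g_i/f_i$ is a slice. By Lemma 4, $B[1/f_i]=C[g_i/f_i]$, where $C$ is the kernel there; $C$ is finitely generated, being a quotient of $B[1/f_i]$. As $\exp(\lambda D)(g_i/f_i)=g_i/f_i+\lambda$, this open set is $\operatorname{Spec}C\times\mathbb G_a$ with the translation action. These sets cover $\mathbb C^n$, so the action is locally trivial.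

For properness, look at the comorphism $B\otimes B\to B[\lambda]$, $a\otimes b\mapsto a\exp(\lambda D)(b)$. Its image is a ring that contains $B$ and $\exp(\lambda D)g_i-g_i=\lambda f_i$. Write $1=\sum c_if_i$ with $c_i\in B$. Then the image contains $\lambda=\sum c_i\,\lambda f_i$. So the comorphism is surjective, the morphism is a closed immersion, and closed immersions are proper. $\square$

*Example.* On $\mathbb C[x_1,\dots,x_4]$ the derivation $x_1\partial_{x_3}+x_2\partial_{x_4}$ has fixed points $x_1=x_2=0$ and kills $p=x_1x_4-x_2x_3$, since $Dp=x_1x_2-x_2x_1=0$. Adjoin $x_5$ with $Dx_5=1+p$. Then $x_1,x_2,1+p$ are values of $D$ that lie in $\ker D$, and they generate the unit ideal because $p\in(x_1,x_2)$. Lemma 5 shows that the action on $\mathbb C^5$ is fixed point free and proper. The function $1+p$ is not a unit, but it equals $1$ on the old fixed point set. Both theorems rest on this device.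

**Theorem 1, the geometric assertions.** We have $Dx_3=x_1^3x_2^3-x_2^3x_1^3=0$. So $D$ is triangular for the order $x_1,x_2,y_1,y_2,y_3,w$. The elements $x_1^3=Dy_1$, $x_2^3=Dy_2$, $x_3^3=Dy_3$ lie in $\ker D$ and generate the unit ideal of $B$, because $x_3\equiv1$ modulo $(x_1,x_2)$. Lemma 5 applies.

## 3. Dimension at most three, and why local finite generation does not glue

For $n=1$ a locally nilpotent derivation of $\mathbb C[x]$ is $c\,\partial_x$ with $c\in\mathbb C$ (if $Dx$ had degree $d\ge1$, then $D^kx$ would have degree $kd-k+1\geq 1$ and never vanish). The kernel is $\mathbb C$ or $\mathbb C[x]$.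

**Theorem 1, the case $n\le3$.** If $D=0$, the kernel is $\mathbb C^{[n]}$. Let $D\ne0$. Extend $D$ to the fraction field of $\mathbb C^{[n]}$: it kills $\operatorname{Frac}(\ker D)$, so
$$\ker D=\operatorname{Frac}(\ker D)\cap\mathbb C^{[n]}.$$
The field $\operatorname{Frac}(\ker D)$ has transcendence degree $n-1\le2$. Zariski's theorem (O. Zariski, *Interprétations algébrico-géométriques du quatorzième problème de Hilbert*, Bull. Sci. Math. 78 (1954)) says that the intersection of a normal finitely generated domain with a subfield of its fraction field, containing $\mathbb C$ and of transcendence degree at most 2 over it, is finitely generated. So $\ker D$ is finitely generated. $\square$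

In higher dimension, a sensible person tries to prove a positive answer under the hypothesis of Lemma 5. There $(\ker D)[1/f_i]$ is finitely generated for every $i$, being a quotient of $B[1/f_i]$. And there is a familiar gluing argument: *if $f_1,\dots,f_r\in A$ generate the unit ideal **of $A$** and every $A[1/f_i]$ is finitely generated, then $A$ is finitely generated.* Indeed, write $1=\sum a_if_i$ with $a_i\in A$, and let $A'\subset A$ be generated by all $a_i$, all $f_i$ and the numerators of finitely many generators of each $A[1/f_i]$. For $a\in A$ some $N$ has $f_i^Na\in A'$ for all $i$. The $f_i$ generate the unit ideal of $A'$, hence so do the $f_i^N$, and $a\in A'$.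

The argument stops at one place. Our relation $1=\sum c_if_i$ has $c_i\in B$, not $c_i\in A=\ker D$. We shall see in Sections 5 and 8 that for the derivation of Theorem 1 the ideal $(x_1^3,x_2^3,x_3^3)A$ is a proper ideal of $A$, although it generates the unit ideal of $B$.

## 4. Adjoining variables and taking $SL_2$-invariants

Now look for counterexamples. D. Daigle and G. Freudenburg (*A counterexample to Hilbert's fourteenth problem in dimension 5*, J. Algebra 221 (1999), 528–535) show that
$$\delta=x^3\partial_s+s\,\partial_t+t\,\partial_u+x^2\partial_v\quad\text{on }\mathbb C[x,s,t,u,v]$$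
has a kernel that is not finitely generated. Its fixed points form the set $x=s=t=0$, which is nonempty.

The first attempt to remove fixed points is to adjoin a variable $z$ with $Dz=1$. This removes them, but by Lemma 4 the new kernel is isomorphic to $\mathbb C[x,s,t,u,v,z]/(z)$, a polynomial ring. A global slice makes every kernel finitely generated. We need functions that never vanish together although each of them vanishes somewhere, and a way to recover the old kernel from the new one. The triple $x_1,x_2,1+p$ and the group $SL_2$ do this.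

Two classical facts are used. *Hilbert's theorem*: if a reductive group $G$ acts rationally on a finitely generated algebra $A$, then $A^G$ is finitely generated. *First fundamental theorem for $SL_2$*: if $SL_2$ acts on the columns $\binom{x_1}{x_2}$ and $\binom{x_3}{x_4}$ by left multiplication, then $\mathbb C[x_1,\dots,x_4]^{SL_2}=\mathbb C[p]$, where $p=x_1x_4-x_2x_3$ is the determinant.

**Proof of Theorem 2.** *Geometric assertions.* $D$ is triangular for the order $x_1,\dots,x_4,s,t,u,v$, and $Dp=0$. The elements $x_1=Dx_3$, $x_2=Dx_4$, $(1+p)^3=Ds$ lie in $\ker D$ and generate the unit ideal, since $p\equiv0$ modulo $(x_1,x_2)$. Lemma 5 applies.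

*The kernel.* Let $SL_2$ act on the two columns as above and trivially on $s,t,u,v$. A matrix $g$ applies the same linear substitution to $(x_3,x_4)$ as to $(x_1,x_2)$, and $D$ sends $(x_3,x_4)$ to $(x_1,x_2)$ and $(x_1,x_2)$ to $0$. Also $p$ is invariant. So $gDg^{-1}$ and $D$ agree on generators, that is, $D$ commutes with $SL_2$. Hence $A=\ker D$ is $SL_2$-stable, and the action on it is rational. The invariants of the full ring are $\mathbb C[p,s,t,u,v]$, so
$$A^{SL_2}=\ker\bigl(D|_{\mathbb C[p,s,t,u,v]}\bigr).$$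
With $x=1+p$ the restricted derivation is $\delta$ on $\mathbb C[x,s,t,u,v]$. If $A$ were finitely generated, $A^{SL_2}=\ker\delta$ would be finitely generated by Hilbert's theorem, contrary to Daigle and Freudenburg. $\square$

**Proof of Proposition 3.** $D$ is the sum of $\Delta$ and the derivation $x_1\partial_{x_3}+x_2\partial_{x_4}+(1+p)\partial_{x_5}$, which is triangular. They act on disjoint sets of variables, so they commute, and a sum of commuting locally nilpotent derivations is locally nilpotent. Lemma 5 applies with $x_1=Dx_3$, $x_2=Dx_4$, $1+p=Dx_5$.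

Let $SL_2$ act on the two columns as before and trivially on $B$ and $x_5$. As before it commutes with $D$, so $(\ker D)^{SL_2}$ is the kernel of $\Delta+(1+p)\partial_{x_5}$ on $B[p,x_5]$, and it is finitely generated if $\ker D$ is. Let $\varphi:B[p,x_5]\to B$ be the $B$-algebra homomorphism with $p\mapsto-1$, $x_5\mapsto0$. Then $\varphi D=\Delta\varphi$: on $B$ both sides are $\Delta$; on $p$ both are $0$; and $\varphi(Dx_5)=\varphi(1+p)=0=\Delta\varphi(x_5)$. So $\varphi$ maps $(\ker D)^{SL_2}$ into $\ker\Delta$. Since $\ker\Delta\subset(\ker D)^{SL_2}$ and $\varphi$ is the identity on it, $\ker\Delta$ is a retract of $(\ker D)^{SL_2}$. In particular it is a quotient, hence finitely generated if $\ker D$ is. $\square$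

## 5. The derivation on $\mathbb C^6$: grading and invariants without $w$

From here on, $B,D,x_3,h,A$ are as in Theorem 1, and only the failure of finite generation is left to prove.

Where does $D$ come from? Take seven variables, $P=\mathbb C[X_1,X_2,X_3,Y_1,Y_2,Y_3,W]$, and the symmetric derivation
$$\Delta X_i=0,\qquad\Delta Y_i=X_i^3,\qquad\Delta W=(X_1X_2X_3)^2 .$$
Its fixed points are the points with $X_1=X_2=X_3=0$. The function $X_3-1-X_1^3Y_2+X_2^3Y_1$ is killed by $\Delta$, so its zero set is an invariant hypersurface. The hypersurface is a graph over $\mathbb C^6$, and it misses the fixed points, because $X_1=X_2=0$ forces $X_3=1$ on it. Restricting $\Delta$ to it gives $D$. In algebra: the homomorphism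
$$\pi:P\to B,\qquad X_1,X_2,X_3\mapsto x_1,x_2,x_3,\quad Y_i\mapsto y_i,\quad W\mapsto w$$
satisfies $\pi\Delta=D\pi$, so elements of $\ker\Delta$ give elements of $A$. But $A$ could also contain others, and some control of all of $A$ is needed.

**The grading.** Give $B$ the $\mathbb Z^2$-grading with weights
$$x_1:(1,0),\quad x_2:(0,1),\quad y_1:(0,-3),\quad y_2:(-3,0),\quad y_3:(-3,-3),\quad w:(-1,-1).$$
Then $x_1^3y_2$ and $x_2^3y_1$ have weight $(0,0)$, so $x_3$ is homogeneous of weight $(0,0)$. The derivation $D$ raises weights by $(3,3)$; for instance $Dw=h$ has weight $(2,2)=(-1,-1)+(3,3)$, and the $y_i$ are checked the same way. Hence $A$ is graded. Put $\mathbf 1=(1,1)$ and $d_1=(1,0)$, $d_2=(0,1)$, $d_3=(0,0)$, the weights of $x_1,x_2,x_3$.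

Let $B_0=\mathbb C[x_1,x_2,y_1,y_2,y_3]$, $D_0=D|_{B_0}$, and let $A_{\le n}$ be the set of elements of $A$ of $w$-degree at most $n$.

**Step 1: compute $\ker D_0=A_{\le0}$.** Two obvious elements are
$$q_1=x_1^3y_3-x_3^3y_1,\qquad q_2=x_2^3y_3-x_3^3y_2,$$
of weights $(0,-3)$ and $(-3,0)$. They satisfy
$$x_1^3q_2-x_2^3q_1=-x_3^3(x_1^3y_2-x_2^3y_1)=-x_3^3(x_3-1). \tag{1}$$
Let $S=\mathbb C[X_1,X_2,X_3,Q_1,Q_2]$, $\Phi=X_1^3Q_2-X_2^3Q_1+X_3^3(X_3-1)$ and $R=S/(\Phi)$.

**Lemma 6.** (i) If $k,l\ge0$ and $\alpha\in R$ satisfy $X_2^l\alpha\in X_1^kR$, then $\alpha\in X_1^kR$. (ii) The map $R\to B_0$, $X_i\mapsto x_i$, $Q_i\mapsto q_i$, is injective with image $\ker D_0$. Under it, the kernel of $D_0$ on $B_0[1/x_1]$ is $R[1/x_1]$, and on $B_0[1/x_2]$ it is $R[1/x_2]$.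

*Proof.* (i) The prime $X_1$ of $S$ does not divide $\Phi$. So if $X_1g=c\,\Phi$, then $X_1\mid c$ and $g\in(\Phi)$: thus $X_1$ is a nonzerodivisor on $R$, and in the same way $X_2$ is. Likewise $X_2$ does not divide $\Phi|_{X_1=0}=-X_2^3Q_1+X_3^3(X_3-1)$, so $X_2$ is a nonzerodivisor on $R/X_1R$. It is then one on $R/X_1^kR$, by induction on $k$: if $X_2g=X_1^kc$ with $k\ge1$, then $g=X_1g'$; cancelling $X_1$ gives $X_2g'=X_1^{k-1}c$, so $g'\in X_1^{k-1}R$ and $g\in X_1^kR$. Applying this $l$ times gives (i).

(ii) By (1) the map is well defined. In $B_0[1/x_1]$ we can solve for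
$$y_2=\frac{x_3-1+x_2^3y_1}{x_1^3},\qquad y_3=\frac{q_1+x_3^3y_1}{x_1^3},$$
so $B_0[1/x_1]=\mathbb C[x_1^{\pm1},x_2,x_3,q_1,y_1]$. The five elements $x_1,x_2,x_3,q_1,y_1$ are algebraically independent, because the ring has transcendence degree 5. Here $D_0=x_1^3\partial_{y_1}$, so its kernel is $\mathbb C[x_1^{\pm1},x_2,x_3,q_1]$. On the other side, over $\mathbb C[X_1^{\pm1}]$ the equation $\Phi=0$ can be solved for $Q_2$, so $R[1/X_1]=\mathbb C[X_1^{\pm1},X_2,X_3,Q_1]$. The map identifies the two. In the same way, $y_1=(1-x_3+x_1^3y_2)/x_2^3$ and $y_3=(q_2+x_3^3y_2)/x_2^3$ give $B_0[1/x_2]=\mathbb C[x_1,x_2^{\pm1},x_3,q_2,y_2]$ with $D_0=x_2^3\partial_{y_2}$ and kernel $\mathbb C[x_1,x_2^{\pm1},x_3,q_2]=R[1/X_2]$.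

Since $X_1$ is a nonzerodivisor, $R\subset R[1/X_1]\subset B_0[1/x_1]$, so $R\to B_0$ is injective. Its image lies in $\ker D_0$. Conversely, $f\in\ker D_0$ lies in both localized kernels, so $f=\alpha/x_1^k=\beta/x_2^l$ with $\alpha,\beta\in R$. Then $x_2^l\alpha=x_1^k\beta$ in $R$, and $\alpha\in x_1^kR$ by (i). So $f\in R$. $\square$

Identify $R$ with $\ker D_0=A_{\le0}$, and put
$$I=(x_1,x_2,x_3)R,\qquad R_+=(x_1,x_2,x_3,q_1,q_2)R .$$
As $\Phi\in(X_1,X_2,X_3)$, we have $R/R_+=\mathbb C$, and this quotient sits in weight $0$. Therefore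
$$\text{a homogeneous element of }R\text{ of nonzero weight lies in }R_+. \tag{2}$$
In weight $0$ nothing can be said in general: $x_3\in R_+$, while $x_3-1\notin R_+$.

So $D_0$ itself gives a fixed point free proper action on $\mathbb C^5$ (Lemma 5 with $y_1,y_2,y_3$) whose invariant ring is the finitely generated ring $R$. And already here $(x_1^3,x_2^3,x_3^3)R\subset R_+$ is a proper ideal of $R$: the gluing argument of Section 3 does not apply to $R$, even though $R$ is finitely generated. What $w$ adds is the subject of the next sections.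

## 6. Leading coefficients in $w$ lie in $(x_1,x_2,x_3)R$

**Step 2: bound $A$ from above.** The aim is a necessary condition on the leading coefficient of an invariant, viewed as a polynomial in $w$.

**Lemma 7.** If $f=aw^n+gw^{n-1}+\cdots\in A$ with $n\ge1$ and coefficients in $B_0$, then $a\in I$.

*Proof.* The coefficient of $w^n$ in $Df=0$ gives $D_0a=0$, so $a\in R$. The coefficient of $w^{n-1}$ gives $D_0g+nah=0$. Put $g'=-g/n$, so $D_0g'=ah$. So $ah$ has a polynomial antiderivative $g'$. There are also antiderivatives of $h$ with denominators: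
$$b_1=\frac{x_2^2x_3^2\,y_1}{x_1},\qquad b_2=\frac{x_1^2x_3^2\,y_2}{x_2},\qquad D_0b_1=D_0b_2=h .$$
By Lemma 6, $g'-ab_1\in R[1/x_1]$ and $g'-ab_2\in R[1/x_2]$. Subtracting,
$$a(b_2-b_1)=\frac{a\,x_3^2(x_1^3y_2-x_2^3y_1)}{x_1x_2}=\frac{a\,x_3^2(x_3-1)}{x_1x_2}\in R[1/x_1]+R[1/x_2].$$
Put $u=ax_3^2(x_3-1)$. Clearing denominators, $u(x_1x_2)^{k-1}=\alpha x_2^k+\beta x_1^k$ for some $k\ge1$ and $\alpha,\beta\in R$.

We deduce $u\in(x_1,x_2)R$. From $x_2^{k-1}(ux_1^{k-1}-\alpha x_2)=\beta x_1^k$ and Lemma 6(i), $ux_1^{k-1}-\alpha x_2\in x_1^kR$. So $\alpha x_2\in x_1^{k-1}R$, and $\alpha=x_1^{k-1}\alpha'$ by Lemma 6(i) again. Cancelling $x_1^{k-1}$ gives $u-\alpha'x_2\in x_1R$.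

Now reduce modulo $(x_1,x_2)$. We have $R/(x_1,x_2)=\mathbb C[X_3,Q_1,Q_2]/(X_3^3(X_3-1))$. For a lift $\bar a$ of $a$ to $\mathbb C[X_3,Q_1,Q_2]$ the statement $u\in(x_1,x_2)R$ says that $X_3^3(X_3-1)$ divides $\bar a X_3^2(X_3-1)$. So $X_3$ divides $\bar a$, which means $a\in(x_1,x_2,x_3)R=I$. $\square$

The exponents matter at the last line: $w$ contributes $x_3^2$ while the relation in $R$ contains $x_3^3$.

## 7. Invariants $e_{i,n}$ with leading term $x_iw^n$, from forms on a plane

**Step 3: show that the bound is attained in every degree.** We want elements of $A$ with leading coefficient exactly $x_i$, for every $w$-degree $n\ge1$.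

**Lemma 8.** For $i\in\{1,2,3\}$ and $n\ge1$ there is $e_{i,n}\in A$, homogeneous of weight $d_i-n\mathbf 1$, of the form
$$e_{i,n}=x_iw^n-n\,y_i(x_jx_k)^2w^{n-1}+(\text{terms of }w\text{-degree}\le n-2),\qquad\{i,j,k\}=\{1,2,3\}. \tag{3}$$

*By hand, $n=1$.* Take $e_{i,1}=x_iw-y_i(x_jx_k)^2$. Indeed $D$ gives $x_ih-x_i^3(x_jx_k)^2=0$.

*By hand, $n=2$, $i=1$.* Work in $P[1/(X_1X_2X_3)]$ with the three antiderivatives
$$b_i=\frac{Y_i(X_jX_k)^2}{X_i},\qquad \Delta b_i=(X_1X_2X_3)^2=\Delta W .$$
Each $W-b_i$ is killed by $\Delta$, and $X_1(W-b_1)$ maps to $e_{1,1}$. The natural attempt $X_1(W-b_1)^2$ contains $X_1b_1^2=Y_1^2X_2^4X_3^4/X_1$, which is not a polynomial. Multiplying by another $X_1$ repairs this but gives only $e_{1,1}^2$, with leading coefficient $x_1^2$. The way out is to mix the three elements. Put $A_i=W-b_i$ and try $F=A_1A_2+A_1A_3-A_2A_3$: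
$$X_1F=X_1\bigl(W^2-2b_1W+b_1b_2+b_1b_3-b_2b_3\bigr).$$
The pure squares $b_i^2$ are absent, and all denominators cancel. Applying $\pi$ we get
$$e_{1,2}=x_1w^2-2x_2^2x_3^2y_1w+x_1^2x_2x_3^4\,y_1y_2+x_1^2x_2^4x_3\,y_1y_3-x_1^5x_2x_3\,y_2y_3 .$$
A direct check: in $De_{1,2}$ the terms with $w$ are $2x_1h-2x_2^2x_3^2x_1^3=0$. The coefficient of $y_1$ is $-2x_1^2x_2^4x_3^4+x_1^2x_2^4x_3^4+x_1^2x_2^4x_3^4=0$, that of $y_2$ is $x_1^5x_2x_3^4-x_1^5x_2x_3^4=0$, and that of $y_3$ is $x_1^5x_2^4x_3-x_1^5x_2^4x_3=0$.

**Reduction to forms.** Give $P$ the weights that make $\pi$ graded: those of $x_1,x_2,x_3,y_1,y_2,y_3,w$. Each $b_i$ has weight $-\mathbf 1$: for $b_1$ it is $(0,-3)+(0,2)-(1,0)$, for $b_2$ it is $(-3,0)+(2,0)-(0,1)$, for $b_3$ it is $(-3,-3)+(2,2)$. Let $F\in\mathbb C[A_1,A_2,A_3]$ be a form of degree $n$, $O=(1,1,1)$, and $F_\alpha=\frac1{\alpha!}\partial^\alpha F(O)$. Since $\partial^\alpha F$ is homogeneous of degree $n-|\alpha|$, Taylor expansion at $W\cdot O$ gives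
$$F(W-b_1,W-b_2,W-b_3)=\sum_\alpha(-1)^{|\alpha|}F_\alpha\,W^{n-|\alpha|}b^\alpha .$$
This is killed by $\Delta$. The exponent of $X_l$ in $b^\alpha$ is $-\alpha_l+2\sum_{m\ne l}\alpha_m$. So $X_iF(W-b)\in P$ as soon as
$$F_\alpha=0\ \text{ whenever }\ \alpha_l>2\sum_{m\ne l}\alpha_m\ \text{for some }l\ne i,\ \text{ or }\ \alpha_i>2\sum_{m\ne i}\alpha_m+1. \tag{4}$$
Suppose (4) holds and $F(O)=1$. For the unit vectors $\varepsilon_l$ with $l\ne i$, (4) gives $F_{\varepsilon_l}=0$, and Euler's formula $\sum_l\partial_lF(O)=nF(O)$ gives $F_{\varepsilon_i}=n$. So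
$$X_iF(W-b)=X_iW^n-nY_i(X_jX_k)^2W^{n-1}+(\text{lower in }W),$$
homogeneous of weight $d_i-n\mathbf 1$ and killed by $\Delta$. Then $e_{i,n}=\pi(X_iF(W-b))$ is as required. Condition (4) for $i$ arises from (4) for $1$ by swapping two indices, and $O$ is symmetric, so it is enough to find $F$ for $i=1$. (The attempt $F=A_1^n$ violates (4) for $n\ge2$, as $F_{(2,0,0)}=\binom n2\ne0$.)

**Translating (4) into vanishing orders.** Let
$$r_1=A_2-A_3,\qquad r_2=A_3-A_1,\qquad r_3=A_1-A_2,$$
and for each $l$ choose $s_l\in\{A_m:m\ne l\}$, so that $\mathbb C[A_1,A_2,A_3]=\mathbb C[r_l,s_l,A_l]$. Write a form of degree $n$ in monomials $r_l^ms_l^kA_l^j$, $m+k+j=n$, and expand such a monomial at $O$ in $z=A-O$. The form $r_l$ vanishes at $O$ and involves only the $z_{m'}$ with $m'\ne l$; $s_l=1+z_{m'}$ for one $m'\neq l$; $A_l=1+z_l$. So only $z^\alpha$ with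
$$\alpha_l\le j,\qquad\sum_{m'\ne l}\alpha_{m'}\ge m$$
occur. If every monomial of $F$ has $j\le2m+\epsilon$, then $F_\alpha\ne0$ implies $\alpha_l\le2\sum_{m'\ne l}\alpha_{m'}+\epsilon$. And since $n=m+k+j$,
$$j\le2m+\epsilon\iff 3m+k\ge n-\epsilon .$$
So let $\operatorname{ord}_l$ be the monomial valuation with weights $r_l\mapsto3$, $s_l\mapsto1$, $A_l\mapsto0$: the minimum of $3m+k$ over the monomials that occur. It is additive on products. For $n\ge0$ let $V_n$ be the space of forms $F$ of degree $n$ with
$$\operatorname{ord}_1F\ge n-1,\qquad\operatorname{ord}_2F\ge n,\qquad\operatorname{ord}_3F\ge n, \tag{5}$$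
and $V_n=0$ for $n<0$. With $\epsilon=1$ for $l=1$ and $\epsilon=0$ for $l=2,3$ we have shown: *every $F\in V_n$ satisfies (4) for $i=1$.*

It remains to find $F\in V_n$ with $F(O)\ne0$. Counting conditions shows $V_n\neq0$, but this is not enough: for $n=3$ the form $r_1r_2r_3$ lies in $V_3$ (each $\operatorname{ord}_l$ of it is $3$) and vanishes at $O$. So we bound $\dim V_n$ from below, and the dimension of the subspace vanishing at $O$ from above, and the two bounds must be sharp.

**Lower bound: $\dim V_n\ge\lfloor n/3\rfloor+1$ for $n\geq 0$.** The condition $\operatorname{ord}_lF\ge n$ kills the coefficients of the monomials with $3m+k\le n-1$ (for these $m+k\le n$ holds automatically). That is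
$$N(n)=\#\{(m,k)\in\mathbb Z_{\ge0}^2:3m+k\le n-1\}=\sum_{0\le3m\le n-1}(n-3m)$$
linear conditions, and $\operatorname{ord}_lF\ge n-1$ is $N(n-1)$ conditions. Summing,
$$N(3a)=\tfrac{3a(a+1)}2,\quad N(3a+1)=\tfrac{(a+1)(3a+2)}2,\quad N(3a+2)=\tfrac{(a+1)(3a+4)}2,\quad N(3a-1)=\tfrac{a(3a+1)}2 .$$
The forms of degree $n$ have dimension $\binom{n+2}2$, so $\dim V_n\ge\binom{n+2}2-2N(n)-N(n-1)$, which equals

* for $n=3a$: $\frac{9a^2+9a+2}2-\frac{6a^2+6a}2-\frac{3a^2+a}2=a+1$;
* for $n=3a+1$: $\frac{a+1}2\bigl[(9a+6)-(6a+4)-3a\bigr]=a+1$;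
* for $n=3a+2$: $\frac{a+1}2\bigl[(9a+12)-(6a+8)-(3a+2)\bigr]=a+1$.

**Upper bound.** Let $V_n'=\{F\in V_n:F(O)=0\}$. We show $V_n'\subset r_1r_2r_3V_{n-3}$. For $n=0$, $V_0$ is the constants and $V_0'=0$. Let $n\ge1$ and $F\in V_n'$.

Modulo $r_2$ only monomials with $m=0$ survive, and $\operatorname{ord}_2F\ge n$ then forces $k=n$. So $F\equiv c\,s_2^n$ modulo $r_2$. Evaluating at $O$, where $r_2=0$ and $s_2=1$, gives $c=F(O)=0$. Hence $r_2\mid F$, and likewise $r_3\mid F$.

Modulo $r_1$, where $A_2$ and $A_3$ have a common image $s$, the condition $\operatorname{ord}_1F\ge n-1$ leaves $F\equiv s^{n-1}(cs+c'A_1)$. Since $r_2r_3\mid F$, and $r_2r_3\equiv-(s-A_1)^2$ modulo $r_1$, the square $(s-A_1)^2$ divides $s^{n-1}(cs+c'A_1)$ in $\mathbb C[s,A_1]$. As $s-A_1$ is prime to $s$, its square divides a linear form, so this form is $0$, and $r_1\mid F$.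

The $r_l$ are pairwise nonproportional linear forms, so $F=r_1r_2r_3G$ (with $G=0$ if $n<3$). Now $\operatorname{ord}_l(r_l)=3$, and $\operatorname{ord}_l(r_m)=0$ for $m\ne l$, because $r_m$ then contains $A_l$ with coefficient $\pm1$ in the coordinates $r_l,s_l,A_l$. By additivity $\operatorname{ord}_lF=3+\operatorname{ord}_lG$, so $\operatorname{ord}_1G\ge(n-3)-1$ and $\operatorname{ord}_2G,\operatorname{ord}_3G\ge n-3$. So $G\in V_{n-3}$.

**End of the proof of Lemma 8.** The subspace $V'_n$ is the kernel of $F\mapsto F(O)$, so $\dim V_n\le1+\dim V_n'\le1+\dim V_{n-3}$, and by induction $\dim V_n\le\lfloor n/3\rfloor+1$. With the lower bound, equality holds for every $n\ge0$. Hence $\dim V_n'\le\dim V_{n-3}=\lfloor n/3\rfloor<\dim V_n$, so some $F\in V_n$ has $F(O)\ne0$; scale it to $F(O)=1$. $\square$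

For $n=1$ the space $V_1$ is spanned by $A_1$, and for $n=2$ by $A_1A_2+A_1A_3-A_2A_3$: the conditions at $l=2$ say that $A_2^2$ is absent and that $A_1A_2$, $A_2A_3$ have opposite coefficients; at $l=3$, that $A_3^2$ is absent and that $A_1A_3$, $A_2A_3$ have opposite coefficients; at $l=1$, that $A_1^2$ is absent. These are the forms found by hand.

## 8. The associated graded ring, and the quotient $A/R_+A$

**Step 4: describe $A$ as an $R$-module.** Let $f\in A_{\le n}$ with $n\ge1$. By Lemma 7 its coefficient of $w^n$ is $\sum\rho_ix_i$ with $\rho_i\in R$, and $f-\sum\rho_ie_{i,n}\in A_{\le n-1}$. By induction, starting from $A_{\le0}=R$,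
$$A_{\le n}=R+\sum_i\sum_{1\le k\le n}R\,e_{i,k}. \tag{6}$$
If $f$ is homogeneous, the coefficients can be taken homogeneous.

So the ring associated to the filtration by $w$-degree is $\operatorname{gr}A=R\oplus\bigoplus_{n\ge1}Iw^n$. This graded ring is not finitely generated, for a simple reason. Divide it by $R_+\operatorname{gr}A$. The quotient is $\mathbb C\oplus\bigoplus_{n\ge1}(I/R_+I)w^n$. It is infinite-dimensional, since each $I/R_+I$ is nonzero (shown in the proof of Lemma 10). Products of elements of positive degree are zero, since $Iw^n\cdot Iw^m\subset I^2w^{n+m}\subset R_+Iw^{n+m}$. An algebra $\mathbb C\oplus\mathfrak N$ with $\mathfrak N^2=0$ and $\mathfrak N$ infinite-dimensional is not finitely generated.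

It is tempting to stop here, but a filtered ring can be finitely generated although its associated graded ring is not. *Example.* Let $E=\mathbb C[x+y,\,xy,\,xy^2]\subset\mathbb C[x,y]$, filtered by degree in $x$. Since $xy^{n+1}=(x+y)\,xy^n-xy\cdot xy^{n-1}$, we get $xy^n\in E$ for all $n\ge1$, so the part of $\operatorname{gr}E$ of degree 1 is infinite-dimensional. If $f\in E$, then $f(t,0)=f(0,t)$, because this holds for the generators. So an element of $E$ of $x$-degree 0, say $g(y)$, satisfies $g(0)=g(t)$ and is constant. Thus $\operatorname{gr}E$ is $\mathbb C$ in degree 0 and infinite-dimensional in degree 1, so it is not finitely generated; but $E$ is.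

The mechanism in $E$ is cancellation of leading terms. Cancellation occurs in $A$ too: $x_2e_{1,N}-x_1e_{2,N}$ has $w$-degree at most $N-1$, and it could, for all we know, produce $e_{3,N-1}$. So we carry out the argument of the previous paragraph in $A$ itself, with $K=R_+A$ in place of $R_+\operatorname{gr}A$, and show that cancellations only give elements of $K$. The weights exclude almost all cases, and the second coefficient in (3) settles the rest.

**The weight rule.** Put $K_{\le n}=R_++\sum_i\sum_{1\le k\le n}R_+e_{i,k}$. By (6), $R_+A_{\le n}=K_{\le n}$, so $K=R_+A=\bigcup_nK_{\le n}$ is a homogeneous ideal of $A$. Moreover: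

> If $f\in A_{\le n}$ is homogeneous of weight $\omega\ne0$, and $\omega\ne d_l-k\mathbf 1$ for all $l$ and all $1\le k\le n$, then $f\in K_{\le n}$. $\quad(7)$

Indeed in (6) the coefficient from $R$ has weight $\omega$ and that of $e_{l,k}$ has weight $\omega-(d_l-k\mathbf 1)$, all nonzero, so by (2) they lie in $R_+$.

We record when the excluded weights coincide: if $d_i-n\mathbf 1=d_l-k\mathbf 1$, then $d_i-d_l\in\mathbb Z\mathbf 1$. The nonzero differences of $d_1,d_2,d_3$ are $\pm(1,-1),\pm(1,0),\pm(0,1)$, none of them a multiple of $\mathbf 1$, so $i=l$ and $n=k$. Also $d_i-n\mathbf 1\ne0$ for $n\ge1$.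

**Step 5: membership in $K$ can be tested degree by degree.** If an element of $K$ has low $w$-degree, it should be writable with $e_{i,k}$ of low degree. This is where cancellation is controlled.

**Lemma 9.** $K\cap A_{\le n}=K_{\le n}$ for all $n\ge0$.

*Proof.* The inclusion $\supset$ is clear. Since every element of $K$ lies in some $K_{\le N}$, it is enough to show, for $N\ge1$: if $f\in K_{\le N}\cap A_{\le N-1}$, then $f\in K_{\le N-1}$.

Write $f=f'+\sum_i\rho_ie_{i,N}$ with $f'\in K_{\le N-1}$ and $\rho_i\in R_+$. The coefficient of $w^N$ gives $\sum\rho_ix_i=0$ in $R=S/(\Phi)$. We compute these syzygies. Lift $\rho_i$ to $\hat\rho_i\in S$, so $\sum\hat\rho_iX_i=c\,\Phi$ for some $c\in S$. Since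
$$\Phi=X_1\cdot X_1^2Q_2-X_2\cdot X_2^2Q_1+X_3\cdot X_3^2(X_3-1),$$
the vector $(\hat\rho_1,\hat\rho_2,\hat\rho_3)-c\,(X_1^2Q_2,\,-X_2^2Q_1,\,X_3^2(X_3-1))$ is a syzygy of the regular sequence $X_1,X_2,X_3$ in $S$, hence a combination of Koszul syzygies. Therefore $\sum\rho_ie_{i,N}$ is an $R$-linear combination of
$$\sigma_{ij}=x_je_{i,N}-x_ie_{j,N}\ (i<j),\qquad\tau=x_1^2q_2e_{1,N}-x_2^2q_1e_{2,N}+x_3^2(x_3-1)e_{3,N}.$$
All of these have vanishing coefficient of $w^N$, so they lie in $A_{\le N-1}$. Since $K_{\le N-1}$ is an $R$-module, it is enough to show that each of them lies in $K_{\le N-1}$.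

*The element $\tau$* is homogeneous of weight $-N\mathbf 1\ne0$: for the first term, $(2,0)+(-3,0)+(1,0)-N\mathbf 1$, and similarly for the others. Among the weights $d_l-k\mathbf 1$ this is the one with $l=3$, $k=N$, and $N>N-1$. By (7) with $n=N-1$, $\tau\in K_{\le N-1}$.

*The elements $\sigma_{i3}$*, $i=1,2$, have weight $d_i+d_3-N\mathbf 1=d_i-N\mathbf 1\ne0$, which is $d_l-k\mathbf 1$ only for $l=i$, $k=N$. By (7), $\sigma_{i3}\in K_{\le N-1}$.

*The element $\sigma_{12}$* has weight $d_1+d_2-N\mathbf 1=-(N-1)\mathbf 1$, which for $N\geq 2$ is the weight of $e_{3,N-1}$, so here (7) does not apply directly. By (3) its coefficient of $w^{N-1}$ is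
$$x_2\cdot(-N y_1x_2^2x_3^2)-x_1\cdot(-N y_2x_1^2x_3^2)=Nx_3^2(x_1^3y_2-x_2^3y_1)=Nx_3^2(x_3-1).$$
If $N=1$, then $\sigma_{12}=x_3^2(x_3-1)\in R_+=K_{\le0}$. If $N\ge2$, then
$$\sigma_{12}-Nx_3(x_3-1)e_{3,N-1}\in A_{\le N-2},$$
homogeneous of weight $-(N-1)\mathbf 1\ne0$, which is $d_l-k\mathbf 1$ only for $l=3$, $k=N-1>N-2$. By (7) it lies in $K_{\le N-2}$. As $x_3(x_3-1)\in R_+$, we get $\sigma_{12}\in K_{\le N-1}$. $\square$

So the cancellation $\sigma_{12}$ does produce $e_{3,N-1}$, but with a coefficient in $R_+$.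

**Step 6: $A/K$ is infinite-dimensional.**

**Lemma 10.** The classes of $1$ and of all $e_{i,n}$ ($i=1,2,3$, $n\ge1$) form a $\mathbb C$-basis of $A/K$.

*Proof.* They span, by (6) and $R=\mathbb C+R_+$. Next, they are nonzero. By Lemma 9, $K\cap A_{\le0}=R_+$, so $1\notin K$. Suppose $e_{i,n}\in K$. By Lemma 9, $e_{i,n}\in K_{\le n}$, and the coefficient of $w^n$ gives $x_i\in R_+I$. Lift to $S$ with $S_+=(X_1,X_2,X_3,Q_1,Q_2)$: then $X_i\in S_+^2+(\Phi)$. But $\Phi\in S_+^3$, so $X_i\in S_+^2$, which is absurd. (This also shows $I/R_+I\ne0$, as used above.) Finally, $K$ is homogeneous and the weights $0$, $d_i-n\mathbf 1$ are pairwise distinct, so the nonzero classes are linearly independent. $\square$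

In particular $1\notin K\supset(x_1^3,x_2^3,x_3^3)A$, as announced in Section 3.

**Step 7: products of the $e_{i,n}$ vanish in $A/K$.** A small case first. With the explicit $e_{1,1}$ and $e_{1,2}$ of Section 7,
$$e_{1,1}^2-x_1e_{1,2}=x_2x_3\bigl(x_2^3x_3^3y_1^2-x_1^3x_3^3y_1y_2-x_1^3x_2^3y_1y_3+x_1^6y_2y_3\bigr)=x_2x_3\,(x_1^3y_2-x_2^3y_1)(x_1^3y_3-x_3^3y_1),$$
so $e_{1,1}^2=x_1e_{1,2}+x_2x_3(x_3-1)q_1\in K$.

**Lemma 11.** $e_{i,n}e_{j,m}\in K$ for all $i,j\in\{1,2,3\}$ and $n,m\ge1$.

*Proof.* Since $x_ie_{j,n+m}\in K$, it is enough to treat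
$$f=e_{i,n}e_{j,m}-x_ie_{j,n+m}\in A_{\le n+m-1},$$
whose coefficient of $w^{n+m}$ is $x_ix_j-x_ix_j=0$. It is homogeneous of weight $\omega=d_i+d_j-(n+m)\mathbf 1$. This is nonzero, because $d_i+d_j$ has coordinate sum at most $2$ and $(n+m)\mathbf 1$ has coordinate sum at least $4$.

Suppose $\omega=d_l-k\mathbf 1$ with $1\le k\le n+m-1$. Then $d_i+d_j-d_l=(n+m-k)\mathbf 1$. The coordinate sum of the left side is at most $2$, that of the right side at least $2$. So both are $2$: hence $n+m-k=1$, $d_l=0$, that is $l=3$, and $d_i+d_j=\mathbf 1$, that is $\{i,j\}=\{1,2\}$. So if $\{i,j\}\ne\{1,2\}$, then $f\in K$ by (7).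

There remains $\{i,j\}=\{1,2\}$; exchanging the two factors (and $n,m$) if necessary, let $(i,j)=(1,2)$. By (3) the coefficient of $w^{n+m-1}$ in $f=e_{1,n}e_{2,m}-x_1e_{2,n+m}$ is
$$-m\,x_1^3x_3^2y_2-n\,x_2^3x_3^2y_1+(n+m)\,x_1^3x_3^2y_2=n\,x_3^2(x_1^3y_2-x_2^3y_1)=n\,x_3^2(x_3-1).$$
So $f-nx_3(x_3-1)e_{3,n+m-1}\in A_{\le n+m-2}$. It is homogeneous of weight $\omega=-(n+m-1)\mathbf 1\ne0$, which is $d_l-k\mathbf 1$ only for $l=3$, $k=n+m-1$, outside the range $k\le n+m-2$. By (7) it lies in $K$. Since $x_3(x_3-1)\in R_+$, also $f\in K$. $\square$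

**Step 8: conclusion of the proof of Theorem 1.** By Lemmas 10 and 11, $A/K=\mathbb C\oplus\mathfrak N$, where $\mathfrak N$, the span of the classes of all $e_{i,n}$, is an infinite-dimensional ideal with $\mathfrak N^2=0$. If $A$ were finitely generated, then $A/K$ would be generated by finitely many elements, and after subtracting constants we may take them in $\mathfrak N$. Since $\mathfrak N^2=0$, the algebra they generate is the linear span of $1$ and these elements. So $A/K$ would be finite-dimensional, a contradiction. Hence $A=\ker D$ is not finitely generated.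

For $n>6$ adjoin variables $z_1,\dots,z_{n-6}$ with $Dz_i=0$. The derivation stays triangular, Lemma 5 still applies with $y_1,y_2,y_3$, and the kernel is $A[z_1,\dots,z_{n-6}]$. It has $A$ as a quotient, so it is not finitely generated. The case $n\le3$ was proved in Section 3. $\blacksquare$
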